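\title{Right-linear strongly non-overlapping term rewriting systems are Church--Rosser}

\begin{abstract}
We prove that every right-linear, strongly non-overlapping term rewriting
system is Church--Rosser. Left-hand sides may repeat variables, and the
repeated variables may occur on the right. The result follows from a stronger
one, in which strong non-overlap is replaced by the condition that no term
reduces below the root both to a redex and to an instance of a different piece
of a left-hand side. The proof accompanies a conversion by a finite tree
automaton, called a grove, in which all terms accepted at a state reduce to a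
common term, and shows that a grove can be rebuilt so as to accept one more
term of the conversion. The main tool is an amalgamation of two groves along a
term that both accept.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Terms and rewriting}

Fix a signature, that is, a set of function symbols with arities $m\ge 0$, and
an infinite set of variables. A \emph{term} is a variable or an expression
$g(t_1,\dots,t_m)$ with $g$ of arity $m$ and $t_1,\dots,t_m$ terms.
\emph{Positions} are strings of positive integers: the empty string
$\varepsilon$ is a position of every term $t$, with $t/\varepsilon=t$, and $ip$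
is a position of $g(t_1,\dots,t_m)$ if $p$ is a position of $t_i$, with
$g(t_1,\dots,t_m)/ip=t_i/p$. We write $t[s]_p$ for $t$ with the subterm $t/p$
replaced by $s$, $|t|$ for the number of positions of $t$,
$\operatorname{root}(t)$ for its symbol at $\varepsilon$, and
$\operatorname{Var}(t)$ for the set of its variables. A position $p$ of $t$ is a
\emph{variable position} if $t/p$ is a variable and a \emph{non-variable
position} otherwise. A term is \emph{linear} if no variable occurs in it more
than once. A substitution $\sigma$ maps variables to terms, and the
\emph{instance} $t\sigma$ arises from $t$ by replacing each variable $x$ by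
$\sigma(x)$; for a family of terms $v=(v_x)$ we write $tv$ for the instance under
$x\mapsto v_x$. Two terms $s,t$ are \emph{unifiable} if $s\tau=t\tau$ for some
$\tau$.

A \emph{term rewriting system} (TRS) is a set $R$ of \emph{rules} $l\to r$, where
$l$ is not a variable and $\operatorname{Var}(r)\subseteq\operatorname{Var}(l)$.
An instance $l\sigma$ of a left-hand side is a \emph{redex}. If $t/p=l\sigma$, then
$t\to t[r\sigma]_p$ is a \emph{step} at position $p$; it is a \emph{root step} if
$p=\varepsilon$, and we write $\to_{>\varepsilon}$ for a step that is not a root
step. A \emph{reduction} $A\colon s\to^{*}t$ is a finite sequence of steps, $|A|$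
is its number of steps, and $A$ is \emph{inner} if it contains no root step. A
\emph{conversion} $s\leftrightarrow^{*}t$ is a finite sequence of steps taken
forward or backward. A term from which no step is possible is a \emph{normal
form}. The system $R$ is \emph{Church--Rosser} (CR) if any two terms $s,t$ with
$s\leftrightarrow^{*}t$ have a common reduct: $s\to^{*}u$ and $t\to^{*}u$ for
some $u$. In a CR system every equation that follows from the rules can be seen
by rewriting forward only; in particular, two convertible normal forms are
equal.

Only the variables of rules are ever instantiated. We therefore treat the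
variables in a term that is being rewritten as symbols of arity $0$, so that
every such term has the form $g(t_1,\dots,t_m)$ with $m\geq 0$. Two elementary
facts are used throughout.
\begin{itemize}
\item[(F1)] An inner reduction $A$ from $g(s_1,\dots,s_m)$ ends in a term
$g(t_1,\dots,t_m)$ and splits into reductions $A_i\colon s_i\to^{*}t_i$ with
$\sum_i|A_i|=|A|$; conversely, such $A_i$ combine to an inner reduction.
\item[(F2)] If $r$ is linear and $v_x\to^{*}\sigma(x)$ in $n_x$ steps for each
$x\in\operatorname{Var}(r)$, then $rv\to^{*}r\sigma$ in $\sum_x n_x$ steps,
because each reduction is performed at a single occurrence.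
\end{itemize}

\subsection{The hypotheses}

A step inside a redex $l\sigma$ acts either at a non-variable position of $l$ or
inside some $\sigma(x)$. The first case is an \emph{overlap}: it can occur only
if some left-hand side unifies, after renaming variables, with a non-variable
subterm of $l$, and one can forbid it by inspecting the rules. The second case is
harmless when $x$ occurs once in $l$, for the result is again an instance of $l$.
When $x$ occurs several times, the rule tests subterms for equality; the step
destroys the redex, and it can be restored only by making the copies equal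
again. Equality tests make the absence of overlaps too weak a condition.

\begin{example}\label{ex:weak}
Let $R$ consist of $f(x,x)\to a$, $f(x,g(x))\to b$ and $c\to g(c)$. The terms
$f(x,x)$ and $f(y,g(y))$ are not unifiable, since no term equals a proper
subterm of itself, and there is no other candidate for an overlap. Yet
$f(c,c)\to a$ and $f(c,c)\to f(c,g(c))\to b$, and $a,b$ are distinct normal
forms.
\end{example}

The two rules for $f$ are kept apart only by their equality tests, and a step in
an argument changes the outcome of a test. This suggests forbidding overlaps
even when the tests are ignored. The \emph{linearization} $\bar l$ of a term $l$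
is obtained by replacing each occurrence of a variable by a distinct fresh
variable. The system $R$ is \emph{strongly non-overlapping} if, for any rules
$\rho_1\colon l_1\to r_1$ and $\rho_2\colon l_2\to r_2$ of $R$ and any non-variable
position $p$ of $\bar l_2$, the terms $\bar l_1$ and $\bar l_2/p$, with variables
renamed apart, are not unifiable, except when $\rho_1$ and $\rho_2$ are the same
rule of $R$ and $p=\varepsilon$. Distinct rules count as distinct even if their
linearized left-hand sides coincide. Example~\ref{ex:weak} is now excluded,
since $f(x_1,x_2)$ and $f(y_1,g(y_2))$ unify.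

A condition on right-hand sides is needed as well. A rule $l\to r$ is
\emph{right-linear} if $r$ is linear, and \emph{non-duplicating} if every
variable occurs in $r$ at most as often as in $l$; a TRS has either property if
all its rules have it. Right-linear rules are non-duplicating. It is known that a
non-duplicating, strongly non-overlapping TRS need not be CR. Here is an
example.

\begin{example}\label{ex:nondup}
Let $R$ consist of $c\to f(c,c)$, $f(x,x)\to d(x,f(x,c))$ and $d(x,x)\to e$. It is
non-duplicating. It is strongly non-overlapping, because $\varepsilon$ is the only
non-variable position of each left-hand side and the three root symbols differ.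
We have
\[
c\to f(c,c)\to d(c,f(c,c))\to d(f(c,c),f(c,c))\to e ,
\]
so $f(c,c)\to^{*}e$, and also $f(c,c)\to^{*}f(e,c)$ because $c\to^{*}e$. As $e$ is a
normal form, CR would require $f(e,c)\to^{*}e$. Take a shortest such reduction.
It has a root step, since the root symbol changes. Before the first one the term
is $f(e,t)$, and the rule forces $t=e$, so the result is $d(e,f(e,c))$. A further
root step is needed; it acts on a term $d(e,t')$ with $f(e,c)\to^{*}t'$ and forces
$t'=e$. This is a shorter reduction $f(e,c)\to^{*}e$, a contradiction.
\end{example}

In this example the task of joining $f(e,c)$ and $e$ reproduces itself, and it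
does so because a right-hand side places one subterm on both sides of an
equality test. A linear right-hand side cannot do this, which suggests the
question, posed in \cite{problem}:
\begin{quote}
\emph{Is every right-linear, strongly non-overlapping TRS Church--Rosser?}
\end{quote}
A TRS is \emph{simple-right-linear} if each rule $l\to r$ is right-linear and no
variable that occurs more than once in $l$ occurs in $r$. By a result of Toyama,
Oyamaguchi and Ohta, a simple-right-linear, strongly non-overlapping TRS is CR.
In such a system a subterm that has been tested for equality is discarded. The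
question above also admits rules such as $f(x,x)\to g(x)$, where the tested
subterm survives and its further reducts have to be joined.

\subsection{Results}

\begin{theorem}\label{thm:main}
Every right-linear, strongly non-overlapping TRS is Church--Rosser.
\end{theorem}

Neither the TRS nor the signature is assumed finite. The proof uses strong
non-overlap only through a weaker condition, which forbids overlaps that steps
below the root can bring about.

\begin{definition}\label{def:latent}
A \emph{tag} is a pair $(\rho,q)$ of a rule $\rho\colon l\to r$ of $R$ and a
non-variable position $q$ of $l$; it is a \emph{root tag} if $q=\varepsilon$. A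
term $u$ \emph{reaches} $(\rho,q)$ if $u\to^{*}_{>\varepsilon}(l/q)\sigma$ for some
$\sigma$. The system $R$ has \emph{no latent overlap} if no term reaches both a
root tag and a different tag. Explicitly: there are no rules
$\rho_i\colon l_i\to r_i$ $(i=1,2)$ of $R$, non-variable position $q$ of $l_2$, term
$u$ and substitutions $\sigma_1,\sigma_2$ with
\[
u\to^{*}_{>\varepsilon}l_1\sigma_1
\qquad\text{and}\qquad
u\to^{*}_{>\varepsilon}(l_2/q)\sigma_2 ,
\]
except when $\rho_1=\rho_2$ and $q=\varepsilon$.
\end{definition}

In Example~\ref{ex:weak} the term $f(c,c)$ reaches the root tags of both rules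
for $f$.

\begin{proposition}\label{prop:sno}
A right-linear, strongly non-overlapping TRS has no latent overlap.
\end{proposition}

\begin{theorem}\label{thm:strong}
Every right-linear TRS with no latent overlap is Church--Rosser.
\end{theorem}

Theorem~\ref{thm:main} is the conjunction of the two statements.
Theorem~\ref{thm:strong} also covers systems that are not strongly
non-overlapping, such as $f(x,x)\to a$, $f(b,c)\to d$ with constants $a,b,c,d$.
There a term that reaches both root tags is $f(u_1,u_2)$ with $u_1\to^{*}b$,
$u_2\to^{*}c$ and $u_1,u_2$ having a common reduct; no step produces the term $b$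
or $c$, so $u_1=b$ and $u_2=c$, which are distinct normal forms. The remaining tags
are reached only by $b$ and $c$, whose root symbol is not $f$.

Section~\ref{sec:latent} proves Proposition~\ref{prop:sno}.
Section~\ref{sec:idea} shows the method behind Theorem~\ref{thm:strong} on a
conversion of two steps, and Sections~\ref{sec:groves}--\ref{sec:final} carry it
out.

\section{Strong non-overlap excludes latent overlaps}\label{sec:latent}

Suppose $u$ reduces by inner reductions to instances of $l_1$ and of $l_2/q$. We
want to show that the linearizations unify, and we compare them argument by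
argument. The difficulty is that the reductions of an argument $u_i$ may contain
root steps, so $u_i$ says nothing directly about the symbols of the two end
terms. The remedy is to move the common ancestor forward: if both reductions of
$u_i$ have a root step, the first root steps use the same rule $l\to r$, and an
instance of $r$ is a new common ancestor from which both reductions are shorter.
To build this instance we need common ancestors at the variable positions of
$l$, with a bound on the lengths; this is part (2) of the lemma. The same
argument returns in Section~\ref{sec:weights}.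

\begin{lemma}\label{lem:ancestor}
Let $R$ be right-linear and strongly non-overlapping. Let $p=l_1/q_1$ and
$p'=l_2/q_2$ be non-variable subterms of left-hand sides, and let
$A\colon u\to^{*}s$ and $A'\colon u\to^{*}s'$ be reductions with $s$ an instance of
$\bar p$ and $s'$ an instance of $\bar p'$. Assume that
\textup{(i)} $A$ and $A'$ are inner, or \textup{(ii)} $q_1\ne\varepsilon$ and
$q_2\neq\varepsilon$. Then:
\begin{enumerate}
\item[(1)] $\bar p$ and $\bar p'$, renamed apart, are unifiable.
\item[(2)] If $p=p'$, then for each variable position $w$ of $p$ there are a term
$v_w$ and reductions $A_w\colon v_w\to^{*}s/w$ and $A'_w\colon v_w\to^{*}s'/w$, such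
that $\sum_w|A_w|\le|A|$ and $\sum_w|A'_w|\le|A'|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Induction on the pair $(|A|+|A'|,|u|)$, ordered lexicographically.

\emph{Both reductions are inner.} Then $u,s,s',p,p'$ have the same root symbol
$g$. Let $u=g(u_1,\dots,u_m)$ and split $A,A'$ by (F1) into
$A_i\colon u_i\to^{*}s/i$ and $A'_i\colon u_i\to^{*}s'/i$. Fix $i$. If $p/i$ and
$p'/i$ are both non-variable, the induction hypothesis applies to $u_i,A_i,A'_i$
and the subterms $l_1/q_1i$, $l_2/q_2i$ under assumption (ii), because
$|A_i|+|A'_i|\le|A|+|A'|$ and $|u_i|<|u|$. So $\bar p/i$ and $\bar p'/i$ unify, and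
if $p=p'$ we obtain terms $v_{iw}$ for the variable positions $w$ of $p/i$, with
reductions of total lengths at most $|A_i|$ and $|A'_i|$. Otherwise one of
$\bar p/i$, $\bar p'/i$ is a variable that does not occur in the other, so they
unify; if $p=p'$, then $i$ is a variable position of $p$, and we put $v_i=u_i$ with
the reductions $A_i,A'_i$. Summing over $i$ gives (2). For (1), restrict a unifier of
the pair $\bar p/i,\bar p'/i$ to the variables of that pair. As $\bar p$ and
$\bar p'$ are linear and renamed apart, different pairs share no variable, so the
union of these substitutions unifies $\bar p$ and $\bar p'$.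

In the remaining cases (i) fails, so (ii) holds.

\emph{Exactly one reduction has a root step.} By the symmetry of the statement
let it be $A'$, and let $A'_0\colon u\to^{*}_{>\varepsilon}l\sigma$ be the part
before its first root step, which uses a rule $l\to r$. The induction hypothesis
applies to $A,A'_0$ and the terms $p,l$ under (i), as $|A'_0|<|A'|$. Hence $\bar l$
unifies with $\bar p$, which is $\bar l_1/q_1$ up to renaming. Since
$q_1\ne\varepsilon$, this contradicts strong non-overlap.

\emph{Both reductions have a root step.} Let
$A_0\colon u\to^{*}_{>\varepsilon}l\sigma$ and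
$A'_0\colon u\to^{*}_{>\varepsilon}l'\sigma'$ be the parts before the first root
steps. By the induction hypothesis under (i), $\bar l$ and $\bar l'$ unify, so by
strong non-overlap both root steps use the same rule $l\to r$, and (2) applies to
$A_0,A'_0$. For each $x\in\operatorname{Var}(r)$ choose one position $w_x$ with
$l/w_x=x$ and put $v_x=v_{w_x}$; then $v_x\to^{*}\sigma(x)$ and
$v_x\to^{*}\sigma'(x)$, and the $w_x$ are distinct. Let $u^{*}=rv$. By (F2), which is
where right-linearity is used, $u^{*}\to^{*}r\sigma$ in at most $|A_0|$ steps. The
rest of $A$ leads from $r\sigma$ to $s$ in $|A|-|A_0|-1$ steps, so $u^{*}\to^{*}s$ in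
at most $|A|-1$ steps. The same count with $A'_0,\sigma'$ gives $u^{*}\to^{*}s'$ in at
most $|A'|-1$ steps. The induction hypothesis under (ii), for $u^{*}$, these two
reductions and the same $p,p'$, yields (1) and (2).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sno}]
Let $u\to^{*}_{>\varepsilon}l_1\sigma_1$ and
$u\to^{*}_{>\varepsilon}(l_2/q)\sigma_2$. An instance of a term is an instance of
its linearization, so Lemma~\ref{lem:ancestor}(1) under (i) shows that $\bar l_1$
and $\bar l_2/q$ unify. By strong non-overlap, $\rho_1=\rho_2$ and
$q=\varepsilon$.
\end{proof}

\emph{From now on $R$ is a right-linear TRS with no latent overlap.}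

\section{The method on a small conversion}\label{sec:idea}

One would like to prove CR by induction on the length of a conversion: given a
common reduct $z$ of $s$ and $t$, and a step $t\to t'$, find a common reduct of $z$
and $t'$. Let $t=f(u,u)\to g(u)=t'$ by the rule $f(x,x)\to g(x)$, and let the
reduction from $t$ end in $z=f(z_1,z_2)$, the two copies of $u$ having been rewritten
differently. To proceed one has to join $z_1$ and $z_2$. This is again a
Church--Rosser problem, reductions need not terminate, and
Example~\ref{ex:nondup} shows that such a recursion can be circular. We need an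
invariant that carries more than one common reduct and that comes with a
measure for the recursion.

The invariant is a finite tree automaton. Its states, called classes, are
finite sets of nodes $g(a_1,\dots,a_m)$ whose arguments are classes, and a class
accepts $g(t_1,\dots,t_m)$ if it has such a node with $a_i$ accepting $t_i$. In each
class $c$ one node, the sink, is distinguished; following sinks defines a term
$z_c$, the value of $c$, and every term accepted by $c$ reduces to $z_c$. It then
suffices to find an automaton whose root class accepts both ends of a given
conversion.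

Take the rules $a\to b$ and $f(x,x)\to g(x)$ and the conversion
\[
f(b,a)\;\leftarrow\; f(a,a)\;\to\; g(a).
\]
We list each class by its nodes and underline the sink. The first term gives
\[
c=\{\underline{f(d_1,d_2)}\},\qquad d_1=\{\underline{b}\},\qquad
d_2=\{\underline{a}\}.
\]
The backward step replaces the $b$ accepted by $d_1$ with $a$. We add a node:
$d_1=\{\underline{b},a\}$. No value changes, the new node reduces to the value $b$
of its class, and $c$ now accepts $f(b,a)$ and $f(a,a)$.

The forward step is harder. The redex $f(a,a)$ is accepted by the sink of $c$, but
the value $f(b,a)$ of $c$ is not a redex, and $g(a)$ does not reduce to it. The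
values must change. The classes $d_1$ and $d_2$ at the two occurrences of $x$
share the term $a$, and we first \emph{amalgamate} them into one class
$k=\{\underline{b},a\}$ that accepts all terms of both. Over $k$ we build the
right-hand side as the new sink and add the left-hand side as a further node:
\[
d^{*}=\{\underline{g(k)},\,f(k,k)\},\qquad k=\{\underline{b},a\}.
\]
The value of $d^{*}$ is $g(b)$, and the node $f(k,k)$ evaluates to the redex
$f(b,b)\to g(b)$. The map $c\mapsto d^{*}$, $d_1,d_2\mapsto k$ carries each old node
to a new node, so $d^{*}$ accepts everything that $c$ accepted. It also accepts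
$g(a)$. Hence $f(b,a)$ and $g(a)$ both reduce to $g(b)$.

The point of the construction is that the equality test of $f(x,x)$ is recorded
as an identity of classes. Should the value of $k$ change later, the node
$f(k,k)$ still evaluates to a redex.

In general three operations are needed for a forward step. The classes at the
occurrences of a variable are amalgamated (Section~\ref{sec:amalgam}). The other
nodes of the old class $c$ and of the classes below it are \emph{grafted} onto the
new automaton. If the step is not at the root, the part below $c$ is
\emph{replaced} by the new automaton inside the old one (both in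
Section~\ref{sec:surgery}). Amalgamation is the recursive operation. It
terminates by a measure that combines the number of nodes with a weight
(Section~\ref{sec:weights}).

\section{Groves}\label{sec:groves}

\subsection{Automata}

An \emph{automaton} consists of a finite set of \emph{classes} and a finite set of
\emph{nodes}. Each node $n$ belongs to one class $\operatorname{cl}(n)$ and has a
symbol $g$ of some arity $m$ and a list of $m$ \emph{argument} classes; we write
$n=g(a_1,\dots,a_m)$, although different nodes may have the same symbol and
arguments. The sets $L(n)$ and $L(c)$ of \emph{accepted} terms are defined by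
recursion on $|t|$: for $n=g(a_1,\dots,a_m)$, $t\in L(n)$ if $t=g(t_1,\dots,t_m)$ with
$t_i\in L(a_i)$ for all $i$; and $t\in L(c)$ if $t\in L(n)$ for some node $n$ of $c$.
Unfolding the recursion, $t\in L(c)$ if and only if there is a \emph{run} of $t$ at
$c$: a class $c_p$ and a node $\nu_p$ of $c_p$ for each position $p$ of $t$, such that
$c_\varepsilon=c$ and $\nu_p$ has symbol $\operatorname{root}(t/p)$ and arguments
$c_{p1},c_{p2},\dots$. In a run $t/p\in L(\nu_p)$, and joining the part of the run
outside $p$ with a run at $c_p$ gives the \emph{exchange property}:
\begin{equation}\label{eq:exchange}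
t[t'']_p\in L(c)\quad\text{for every } t''\in L(c_p).
\end{equation}

A \emph{homomorphism} $\varphi$ of automata maps classes to classes and nodes to
nodes so that $\operatorname{cl}(\varphi(n))=\varphi(\operatorname{cl}(n))$ and
$\varphi(n)=g(\varphi(a_1),\dots,\varphi(a_m))$ for $n=g(a_1,\dots,a_m)$. It maps runs
to runs, so $L(n)\subseteq L(\varphi(n))$ and $L(c)\subseteq L(\varphi(c))$. In
particular, adding classes and nodes to an automaton loses no accepted term.

A run of a right-hand side $r$, whose variables stand for arbitrary terms, stops
at the variables. A \emph{match} of $r$ at a class $d$ consists of classes $k_p$ for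
all positions $p$ of $r$, nodes $m_p$ of $k_p$ for the non-variable positions $p$, and
a map $\theta$ from $\operatorname{Var}(r)$ to classes, such that $k_\varepsilon=d$,
the node $m_p$ has symbol $\operatorname{root}(r/p)$ and arguments
$k_{p1},k_{p2},\dots$, and $k_p=\theta(x)$ if $r/p=x$. Homomorphisms map matches to
matches. Matches and accepted instances are related as follows.
\begin{itemize}
\item[(M1)] Given a match of $r$ at $d$ and $\sigma(x)\in L(\theta(x))$ for all
$x\in\operatorname{Var}(r)$, we have $r\sigma\in L(d)$, since
$(r/p)\sigma\in L(k_p)$ by induction on $r/p$.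
\item[(M2)] If $r$ is linear and $r\sigma\in L(d)$, there is a match of $r$ at $d$ with
$\sigma(x)\in L(\theta(x))$ for all $x$: restrict a run of $r\sigma$ to the positions
of $r$ and let $\theta(x)$ be the class at the unique occurrence of $x$.
\end{itemize}
For non-linear $r$ a run may put two occurrences of $x$ into different classes,
and (M2) fails.

\subsection{The two construction steps}

A grove is an automaton built by two steps. The first puts a new symbol on top
of disjoint groves. The second generalizes the backward step of
Section~\ref{sec:idea}: where $r$ is matched, a node for $l$ is added. If $l$ has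
depth greater than one, its inner non-variable subterms need classes of their
own, and a variable of $l$ that is missing in $r$ needs a grove of its own.

\begin{definition}\label{def:grove}
A grove is an automaton with the following further data. One class is the
\emph{root}. Each node is a \emph{free}, a \emph{pattern} or a \emph{redex} node.
Each class contains exactly one node that is free or pattern, its \emph{sink},
and is accordingly a \emph{free class} or a \emph{pattern class}. Each pattern or
redex node $M$ is \emph{tagged}: it carries a tag $(l\to r,w)$ and a map $\theta_M$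
from $\operatorname{Var}(l)$ to classes. Each redex node carries a \emph{stored
match}. \emph{Groves} are the structures obtained by finitely many applications
of the following steps.
\begin{itemize}
\item[(G1)] Given pairwise disjoint groves $\mathcal G_1,\dots,\mathcal G_m$ with
roots $b_1,\dots,b_m$ and a symbol $g$ of arity $m\ge0$, take their union and add a
new class $c$ with the single free node $g(b_1,\dots,b_m)$. The root is $c$.
\item[(G2)] Given a grove $\mathcal G$, a class $d$ of $\mathcal G$, a rule
$\rho\colon l\to r$, a match $(k_p,m_p,\theta)$ of $r$ at $d$, and a grove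
$\mathcal E_x$ for each $x\in\operatorname{Var}(l)\setminus\operatorname{Var}(r)$,
all these groves pairwise disjoint, extend $\theta$ by
$\theta(x)=\operatorname{root}(\mathcal E_x)$. Take the union and add a new class
$e_w$ for each non-variable position $w\ne\varepsilon$ of $l$. For positions
$w\neq\varepsilon$ of $l$ put $h_w=e_w$ if $w$ is non-variable and $h_w=\theta(x)$ if
$l/w=x$. For each non-variable position $w$ of $l$ add a node $n_w$ with symbol
$\operatorname{root}(l/w)$, arguments $h_{w1},h_{w2},\dots$, tag $(\rho,w)$ and map
$\theta_{n_w}=\theta$. For $w\ne\varepsilon$, $n_w$ is a pattern node of $e_w$. The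
node $n_\varepsilon$ is a redex node of $d$ and stores the given match. The root of
the resulting grove $\mathcal G^{+}$ is the root of $\mathcal G$.
\end{itemize}
The classes $e_w$, the nodes $n_w$ and the classes and nodes of the $\mathcal E_x$
are the \emph{added items} of a (G2) step. We write $\mu(\mathcal G)$ for the number
of nodes of $\mathcal G$.
\end{definition}

Renaming the classes and nodes of a grove gives a grove, so disjoint copies are
always available. Homomorphisms between groves are homomorphisms of automata;
they need not respect roots, sinks, kinds or tags. One that maps root to root is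
\emph{rooted}. No step changes an existing node or its data, and the root is
always a free class. Redex nodes have root tags, and pattern nodes have tags
$(\rho,w)$ with $w\neq\varepsilon$. From (G2) we read off:
\begin{itemize}
\item[(T)] If $M$ has tag $(l\to r,w)$, its $i$-th argument is $\theta_M(x)$ if
$l/wi=x$, and otherwise a pattern class whose sink $A$ has tag $(l\to r,wi)$ and
$\theta_A=\theta_M$.
\end{itemize}
For every term $s$, (G1) steps along $s$ yield a grove $\mathcal T(s)$ whose root
accepts $s$.

\begin{example}
For the rule $h(g(x),y)\to k(x)$ and a class $d$ with a node $k(a_1)$, the step (G2)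
adds the pattern class $e_1=\{\underline{g(a_1)}\}$, a grove $\mathcal E_y$ with root
$b$, and the redex node $h(e_1,b)$ in $d$. For the rule $f(x)\to x$ and
$d=\{\underline a\}$, the match is $\theta(x)=d$, and the step gives
$d=\{\underline a,f(d)\}$, which accepts $a,f(a),f(f(a)),\dots$; a class can thus be
an argument of its own nodes.
\end{example}

The two kinds of sink play opposite roles. A pattern sink is rigid: it keeps the
value of its class an instance of $l/w$, so that the redex node above evaluates to
a redex. A free sink carries no such duty and may be discarded, as in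
Section~\ref{sec:idea}.

\subsection{Soundness}

\begin{lemma}\label{lem:sound}
For every grove there are terms $z_c$ for all classes $c$ such that, with
$z_n=g(z_{a_1},\dots,z_{a_m})$ for a node $n=g(a_1,\dots,a_m)$:
\begin{enumerate}
\item[(a)] $z_M$ is an instance of $l/w$ if $M$ has tag $(l\to r,w)$;
\item[(b)] $z_n\to^{*}z_{\operatorname{cl}(n)}$ for every node $n$, with equality if
$n$ is a sink;
\item[(c)] $t\in L(n)$ implies $t\to^{*}_{>\varepsilon}z_n$, and $t\in L(c)$ implies
$t\to^{*}z_c$.
\end{enumerate}
\end{lemma}

\begin{proof}
We define $z_c$ and prove (a), (b) by induction on the construction, keeping the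
terms already defined for the groves that enter a step. In (G1) put
$z_c=g(z_{b_1},\dots,z_{b_m})$. In (G2) let $\zeta(x)=z_{\theta(x)}$ for
$x\in\operatorname{Var}(l)$ and put $z_{e_w}=(l/w)\zeta$. Then $z_{h_w}=(l/w)\zeta$ for
all positions $w\neq\varepsilon$ of $l$, hence $z_{n_w}=(l/w)\zeta$ for all
non-variable $w$. This gives (a), and (b) for the new sinks. For the redex node,
$z_{n_\varepsilon}=l\zeta\to r\zeta$, and we claim $(r/p)\zeta\to^{*}z_{k_p}$ for all
positions $p$ of $r$, by induction on $r/p$. If $r/p=x$, both sides are
$z_{\theta(x)}$. Otherwise the claim for the arguments gives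
$(r/p)\zeta\to^{*}z_{m_p}$, and $z_{m_p}\to^{*}z_{k_p}$ by (b) for the node $m_p$ of
$\mathcal G$. For $p=\varepsilon$ we get $r\zeta\to^{*}z_d$.

Part (c) follows by induction on $|t|$. If $t=g(t_1,\dots,t_m)\in L(n)$, then
$t_i\to^{*}z_{a_i}$ for all $i$, so $t\to^{*}_{>\varepsilon}z_n$ by (F1). If
$t\in L(c)$, then $t\in L(n)$ for a node $n$ of $c$, and $t\to^{*}z_n\to^{*}z_c$.
\end{proof}

By (a) and (c), a term accepted by a tagged node reaches the tag of that node.
The absence of latent overlaps therefore restricts which nodes can accept the
same term, even in different groves. The next statement is the only way in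
which this hypothesis enters the proof.

\begin{lemma}[exclusion]\label{lem:excl}
Let $u\in L(M)$ for a tagged node $M$ of a grove, and let $u$ reach a tag $\tau$. If
$\tau$ or the tag of $M$ is a root tag, then the two tags are equal. In
particular, if $u\in L(M)\cap L(M')$ for a redex node $M$ and a node $M'$ of possibly
different groves, then $M'$ is not a pattern node, and if $M'$ is a redex node it has
the same tag as $M$.
\end{lemma}

\begin{proof}
The term $u$ reaches both tags, and one is a root tag; apply
Definition~\ref{def:latent}. For the second part let $M'$ be tagged and let $\tau$ be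
its tag.
\end{proof}

\subsection{The part below a free class}

Let $D(c)$ be the least set of classes that contains $c$ and, with any class, the
arguments of all its nodes; its members are \emph{reachable} from $c$. Let
$\mathcal G|c$ be the restriction of $\mathcal G$ to the classes in $D(c)$ and all
their nodes, with the inherited data and with root $c$. Runs at classes of $D(c)$
stay in $D(c)$, so the sets $L$ are the same in $\mathcal G|c$ and in $\mathcal G$. If
$b\in D(c)$, then $(\mathcal G|c)|b=\mathcal G|b$. Although redex and pattern nodes
share arguments and create cycles, the parts below the arguments of a free node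
never meet. This is what makes recursion on the number of nodes possible.

\begin{lemma}\label{lem:structure}
Let $\mathcal G$ be a grove.
\begin{enumerate}
\item[(a)] Every class is reachable from the root.
\item[(b)] For every free class $c$, $\mathcal G|c$ is a grove.
\item[(c)] If $g(b_1,\dots,b_m)$ is the sink of a free class $c$, then the $b_i$ are
free classes, and the sets $D(b_i)$ are pairwise disjoint and do not contain $c$.
\item[(d)] Let $\mathcal G^{+}$ arise from $\mathcal G$ by a \textup{(G2)} step at $d$,
and let $b$ be a free class of $\mathcal G$. If $d\notin D(b)$, then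
$\mathcal G^{+}|b=\mathcal G|b$. If $d\in D(b)$, then $\mathcal G^{+}|b$ consists of
$\mathcal G|b$ and all added items, and it arises from $\mathcal G|b$ by the same
step.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove (a)--(c) by induction on the construction; (d) is obtained in the (G2)
case.

\emph{Step} (G1). A class $c_0$ of $\mathcal G_i$ gets no new node, so $D(c_0)$ and the
restriction to $c_0$ are as in $\mathcal G_i$, and (b), (c) for $c_0$ hold by induction.
By (a) for $\mathcal G_i$, $D(b_i)$ is the set of all classes of $\mathcal G_i$. This
gives (a), then (b) for the new root $c$, whose restriction is the whole grove, and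
(c) for $c$, since the $b_i$ are roots, hence free, and the $\mathcal G_i$ are disjoint
and do not contain $c$.

\emph{Step} (G2), from $\mathcal G$ to $\mathcal G^{+}$. Write $D^{+}$ for reachability
in $\mathcal G^{+}$. The free classes of $\mathcal G^{+}$ are those of $\mathcal G$ and of
the $\mathcal E_x$. Classes of $\mathcal E_x$ get no new node, so for them (b) and (c)
hold by induction. Let $b$ be a class of $\mathcal G$. The only new node in a class of
$\mathcal G$ is $n_\varepsilon$ in $d$. So if $d\notin D(b)$, then $D^{+}(b)=D(b)$ and
$\mathcal G^{+}|b=\mathcal G|b$. Let $d\in D(b)$, and let $X$ be the union of $D(b)$ and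
the set of added classes; we show $D^{+}(b)=X$. All classes $k_p$ of the match are
reachable from $d$ through the nodes $m_p$, so they lie in $D(b)$; this includes
$\theta(x)$ for $x\in\operatorname{Var}(r)$. Hence the arguments $h_w$ of the new nodes
lie in $X$, the set $X$ is closed under passing to arguments, and
$D^{+}(b)\subseteq X$. Conversely, each $h_w$ is reachable from $d$ through the nodes
$n_{w'}$ with $w'$ a proper prefix of $w$. This covers each $e_w$ and, since $x$ occurs in
$l$, the root of each $\mathcal E_x$, from which all of $\mathcal E_x$ is reachable by
(a). Thus $D^{+}(b)=X$. If $b$ is free, $\mathcal G|b$ is a grove by induction, it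
contains the match, and $\mathcal G^{+}|b$ arises from it by the same step. This
proves (d) and (b), and (a) by taking for $b$ the root. For (c), let $c$ be a free
class of $\mathcal G$ with sink $g(b_1,\dots,b_m)$. By induction the $D(b_i)$ are disjoint
and miss $c$. So $d$ lies in at most one of them, and only that set grows, by new
classes.
\end{proof}

\section{Replacement and grafting}\label{sec:surgery}

Both operations of this section rebuild a grove by going through its
construction. Each (G2) step is treated in one of two ways: it is repeated in
the new grove, or it is skipped because its added items already have an image.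
Fix a (G2) step from $\mathcal G$ to $\mathcal G^{+}$ with the notation of
Definition~\ref{def:grove}, and a homomorphism $\varphi\colon\mathcal G\to\mathcal K$
into a grove.

\emph{Replay.} Let $\varphi_x\colon\mathcal E_x\to\mathcal E_x^{*}$ be rooted
homomorphisms into groves, with $\mathcal K$ and the $\mathcal E^{*}_x$ pairwise
disjoint. Perform (G2) on $\mathcal K$ with the rule $\rho$, the class $\varphi(d)$, the
image of the match and the groves $\mathcal E_x^{*}$, obtaining $\mathcal K^{+}$ with
$\theta^{*},e^{*}_w,h^{*}_w,n^{*}_w$. The map that acts as $\varphi$ on $\mathcal G$, as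
$\varphi_x$ on $\mathcal E_x$, and by $e_w\mapsto e_w^{*}$, $n_w\mapsto n_w^{*}$ sends
$\theta(x)$ to $\theta^{*}(x)$ for all $x\in\operatorname{Var}(l)$, hence $h_w$ to
$h_w^{*}$. So it is a homomorphism $\mathcal G^{+}\to\mathcal K^{+}$. Both steps add the
same number of nodes $n_w$, so
\begin{equation}\label{eq:replay}
\mu(\mathcal K^{+})-\mu(\mathcal K)=\mu(\mathcal G^{+})-\mu(\mathcal G)
+\sum_x\bigl(\mu(\mathcal E_x^{*})-\mu(\mathcal E_x)\bigr).
\end{equation}
The replay is \emph{plain} if the $\mathcal E_x^{*}$ are copies of the $\mathcal E_x$;
then the sum vanishes.

\emph{Absorption.} Let $b$ be a free class of $\mathcal G$ with $d\in D(b)$, and let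
$\chi\colon\mathcal G^{+}|b\to\mathcal K$ be a homomorphism that agrees with $\varphi$
on $\mathcal G|b$. By Lemma~\ref{lem:structure}(d), every node of $\mathcal G^{+}$ lies,
with its class and its arguments, in $\mathcal G$ or in $\mathcal G^{+}|b$, and these two
have exactly $\mathcal G|b$ in common. So $\varphi\cup\chi$ is a homomorphism
$\mathcal G^{+}\to\mathcal K$, and
\begin{equation}\label{eq:absorb}
\mu(\mathcal G^{+})-\mu(\mathcal G^{+}|b)=\mu(\mathcal G)-\mu(\mathcal G|b).
\end{equation}

The first lemma exchanges the part below a free class $c$ for any grove into which
it maps. The bound says that the result has no more nodes than the new part and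
the untouched part together.

\begin{lemma}[replacement]\label{lem:replace}
Let $c$ be a free class of a grove $\mathcal G$, let $\mathcal H$ be a grove and
$\chi\colon\mathcal G|c\to\mathcal H$ a rooted homomorphism. Then there are a grove
$\mathcal G^{*}$, a rooted homomorphism $\varphi\colon\mathcal G\to\mathcal G^{*}$ and a
homomorphism $\psi\colon\mathcal H\to\mathcal G^{*}$ such that $\varphi=\psi\chi$ on
$\mathcal G|c$ and
$\mu(\mathcal G^{*})\le\mu(\mathcal H)+\mu(\mathcal G)-\mu(\mathcal G|c)$.
\end{lemma}

\begin{proof}
Induction on the construction of the given grove. If $c$ is its root, the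
restriction to $c$ is everything by Lemma~\ref{lem:structure}(a); take
$\mathcal G^{*}=\mathcal H$, $\varphi=\chi$ and $\psi$ the identity. Let $c$ not be the root.

\emph{The last step is} (G1), with $c$ in $\mathcal G_i$. Then
$\mathcal G|c=\mathcal G_i|c$, and induction gives $\mathcal G_i^{*},\varphi_i,\psi$, with
$\mathcal G_i^{*}$ disjoint from the other $\mathcal G_j$. Perform the (G1) step with
$\mathcal G_i^{*}$ in place of $\mathcal G_i$. Let $\varphi$ be $\varphi_i$ on
$\mathcal G_i$, the identity on the other $\mathcal G_j$, and let it send the new class
and node to the new class and node. It is a homomorphism because $\varphi_i$ is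
rooted. Both sides of the bound for $\mathcal G_i$ grow by
$1+\sum_{j\ne i}\mu(\mathcal G_j)$.

\emph{The last step is} (G2), from $\mathcal G$ to $\mathcal G^{+}$ at $d$; the grove in
question is now $\mathcal G^{+}$, and $\chi$ is defined on $\mathcal G^{+}|c$.

(i) $c$ is in $\mathcal E_y$. Then $\mathcal G^{+}|c=\mathcal E_y|c$, and induction gives
$\mathcal E_y^{*},\varphi_y,\psi$ with $\varphi_y$ rooted. Replay the step over the
identity of $\mathcal G$ with $\mathcal E_y^{*}$ in place of $\mathcal E_y$. By
\eqref{eq:replay} the result has
$\mu(\mathcal G^{+})+\mu(\mathcal E_y^{*})-\mu(\mathcal E_y)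
\le\mu(\mathcal G^{+})+\mu(\mathcal H)-\mu(\mathcal E_y|c)$ nodes.

(ii) $c$ is in $\mathcal G$ and $d\notin D(c)$. Then $\mathcal G^{+}|c=\mathcal G|c$. Take
$\mathcal G^{*},\varphi,\psi$ for $\mathcal G$ by induction and make a plain replay over
$\varphi$. Both sides of the bound grow by $\mu(\mathcal G^{+})-\mu(\mathcal G)$.

(iii) $c$ is in $\mathcal G$ and $d\in D(c)$. Apply induction to $\mathcal G$ and the
restriction of $\chi$ to $\mathcal G|c$, obtaining $\mathcal G^{*},\varphi,\psi$. The
homomorphism $\psi\chi\colon\mathcal G^{+}|c\to\mathcal G^{*}$ agrees with $\varphi$ on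
$\mathcal G|c$. Absorption extends $\varphi$ to $\mathcal G^{+}$ with $\varphi=\psi\chi$ on
$\mathcal G^{+}|c$, and by \eqref{eq:absorb} the bound is unchanged.
\end{proof}

The freeness of $c$ is essential in (i) and in the (G1) case only through the fact
that the induction ends at a stage where $c$ is the root, which a pattern class
never is.

The second lemma identifies the sink of the root of $\mathcal G'$ with an arbitrary
node $\hat M$ of another grove, once the parts below the arguments have been mapped
suitably. The remaining redex nodes of $\mathcal G'$ are replayed. The root sink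
needs no new node, which accounts for the $-1$ in the bound.

\begin{lemma}[grafting]\label{lem:graft}
Let $\mathcal G'$ be a grove whose root has sink $M'=g(b_1,\dots,b_m)$. Let
$\hat M=g(\hat e_1,\dots,\hat e_m)$ be a node of a grove $\mathcal H$, and let
$\chi_i\colon\mathcal G'|b_i\to\mathcal H$ be homomorphisms with $\chi_i(b_i)=\hat e_i$
$(1\le i\le m)$. Then there are a grove $\mathcal H^{*}\supseteq\mathcal H$, obtained from
$\mathcal H$ by finitely many \textup{(G2)} steps and hence with the same root, and a
homomorphism $\varphi'\colon\mathcal G'\to\mathcal H^{*}$ extending all $\chi_i$, with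
$\varphi'(M')=\hat M$ and
\[
\mu(\mathcal H^{*})\le\mu(\mathcal H)+\mu(\mathcal G')-1-\sum_i\mu(\mathcal G'|b_i).
\]
In particular $\varphi'$ maps the root of $\mathcal G'$ to $\operatorname{cl}(\hat M)$.
\end{lemma}

\begin{proof}
Since (G2) keeps the root, the given grove arises from the (G1) step that created
its root $c'$ and $M'$ by a sequence of (G2) steps. We use induction on their number.

If there are none, the $\mathcal G'|b_i$ are the components of the (G1) step by
Lemma~\ref{lem:structure}(a), and $\mu(\mathcal G')=1+\sum_i\mu(\mathcal G'|b_i)$. Take
$\mathcal H^{*}=\mathcal H$ and let $\varphi'$ be the union of the $\chi_i$ with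
$c'\mapsto\operatorname{cl}(\hat M)$, $M'\mapsto\hat M$. This is a homomorphism because
$\chi_i(b_i)=\hat e_i$.

Let the last step lead from $\mathcal G'$ to $\mathcal G'^{+}$ at $d$, with
$\chi_i\colon\mathcal G'^{+}|b_i\to\mathcal H$ given. Apply induction to $\mathcal G'$ and
the restrictions of the $\chi_i$ to $\mathcal G'|b_i$, obtaining $\mathcal H^{*}$ and
$\varphi'$. By Lemma~\ref{lem:structure}(c) the $b_i$ are free and $d$ lies in at most
one set $D(b_i)$, computed in $\mathcal G'$. If $d\in D(b_i)$, then
$\mathcal G'^{+}|b_j=\mathcal G'|b_j$ for $j\ne i$. Keep $\mathcal H^{*}$ and extend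
$\varphi'$ by absorption with $\chi_i$; by \eqref{eq:absorb} the bound is unchanged. If
$d$ lies in no $D(b_i)$, then $\mathcal G'^{+}|b_i=\mathcal G'|b_i$ for all $i$. Make a plain
replay over $\varphi'$; both sides of the bound grow by
$\mu(\mathcal G'^{+})-\mu(\mathcal G')$.
\end{proof}

\section{Weights and descent}\label{sec:weights}

To amalgamate two classes along a common term $u$ we look at nodes that accept
$u$. If one of them is free, grafting applies. If both are redex nodes, there is
nothing to identify directly. But they have the same rule $l\to r$ and both
classes contain a match of $r$, so one may hope for a common term of the form $rv$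
that is closer to the sinks. A weight makes ``closer'' precise.

In a grove put $\omega(n)=0$ for a sink and $\omega(n)=1+\sum_p\omega(m_p)$ for a redex
node $n$, where $p$ ranges over the non-variable positions of $r$ and $m_p$ are the nodes
of the stored match. This is a recursion along the construction, as the $m_p$ exist
before $n$. By recursion on $|t|$ define natural numbers
\[
W(t,n)=\omega(n)+\sum_iW(t_i,a_i),\qquad
W(t,c)=\min\{W(t,n): \operatorname{cl}(n)=c,\ t\in L(n)\}
\]
for $t=g(t_1,\dots,t_m)\in L(n)$ with $n=g(a_1,\dots,a_m)$, and for $t\in L(c)$. The
reduction $z_n\to^{*}z_{\operatorname{cl}(n)}$ built in the proof of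
Lemma~\ref{lem:sound} has $\omega(n)$ steps, so $t\to^{*}z_c$ in $W(t,c)$ steps. We do not
need this, but it explains why weights take over the role that lengths have in
Lemma~\ref{lem:ancestor}. The counterpart of (F2) is the following quantitative
form of (M1).

\begin{lemma}\label{lem:weight}
Let $K$ be a redex node of a class $c$, with rule $l\to r$, and let
$v_x\in L(\theta_K(x))$ for $x\in\operatorname{Var}(r)$. Then $rv\in L(c)$ and
\[
W(rv,c)\le\omega(K)-1+\sum_{x\in\operatorname{Var}(r)}W(v_x,\theta_K(x)).
\]
\end{lemma}

\begin{proof}
Let $(k_p,m_p)$ be the stored match. As in (M1), $(r/p)v\in L(k_p)$, and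
$(r/p)v\in L(m_p)$ for non-variable $p$. For such $p$,
$W((r/p)v,k_p)\le W((r/p)v,m_p)=\omega(m_p)+\sum_iW((r/pi)v,k_{pi})$, and for $r/p=x$ we
have $W((r/p)v,k_p)=W(v_x,\theta_K(x))$. Unfolding from $p=\varepsilon$ bounds $W(rv,c)$ by
$\sum_p\omega(m_p)=\omega(K)-1$ plus one term $W(v_x,\theta_K(x))$ for each
\emph{occurrence} of a variable $x$ in $r$. Since $r$ is linear, each variable
contributes once.
\end{proof}

It remains to find terms $v_x$ that are common to both groves. One cannot simply
take subterms of $u$: a pattern class $e_w$ may have acquired redex nodes, so a term
accepted by a node with tag $(l\to r,\varepsilon)$ need not be an instance of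
$\bar l$. Inside pattern classes one has to descend first, and this is the reason for
the simultaneous induction.

\begin{lemma}\label{lem:common}
Let $\mathcal G,\mathcal G'$ be groves with weights $\omega,W$ and $\omega',W'$. For a
tag $(l\to r,q)$ let $V$ be the set of variable positions of $l$ that have $q$ as a
prefix, and let $x_w=l/w$ for $w\in V$.
\begin{enumerate}
\item[(a)] Let nodes $M$ of $\mathcal G$ and $M'$ of $\mathcal G'$ have the same tag
$(l\to r,q)$, and let $u\in L(M)\cap L(M')$. Then there are terms
$v_w\in L(\theta_M(x_w))\cap L(\theta_{M'}(x_w))$ for $w\in V$ with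
\[
\sum_{w\in V}W(v_w,\theta_M(x_w))\le W(u,M)-\omega(M),\quad
\sum_{w\in V}W'(v_w,\theta_{M'}(x_w))\le W'(u,M')-\omega'(M').
\]
\item[(b)] \textup{(Descent.)} Let $K,K'$ be redex nodes of classes $c$ of
$\mathcal G$ and $c'$ of $\mathcal G'$, and let $u\in L(K)\cap L(K')$. Then there is
$u^{*}\in L(c)\cap L(c')$ with $W(u^{*},c)<W(u,K)$ and $W'(u^{*},c')<W'(u,K')$.
\item[(c)] Let $e,e'$ be pattern classes of $\mathcal G,\mathcal G'$ whose sinks $A,A'$
have the same tag $(l\to r,q)$, and let $u\in L(e)\cap L(e')$. Then there are terms
$v_w\in L(\theta_A(x_w))\cap L(\theta_{A'}(x_w))$ for $w\in V$ with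
$\sum_wW(v_w,\theta_A(x_w))\le W(u,e)$ and
$\sum_wW'(v_w,\theta_{A'}(x_w))\le W'(u,e')$.
\end{enumerate}
\end{lemma}

\begin{proof}
The measure of an instance is the pair (sum of the two weights of $u$, $|u|$), where
the weights are taken at $M,M'$ in (a), at $K,K'$ in (b) and at $e,e'$ in (c). We use
induction on the measure, ordered lexicographically, and for each value prove
(a), (b), (c) in this order. Each inequality for $W$ below holds for $W'$ by the same
argument in $\mathcal G'$, with the same terms.

(a) Let $u=g(u_1,\dots,u_m)$, $M=g(a_1,\dots,a_m)$, $M'=g(a'_1,\dots,a'_m)$, so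
$u_i\in L(a_i)\cap L(a'_i)$ and $\sum_iW(u_i,a_i)=W(u,M)-\omega(M)$. The set $V$ is the
disjoint union of the sets $V_i$ of its elements with prefix $qi$, so it suffices to
find terms $v_w$, $w\in V_i$, of total weight at most $W(u_i,a_i)$. If $l/qi=x$, then
$V_i=\{qi\}$, and $a_i=\theta_M(x)$, $a'_i=\theta_{M'}(x)$ by (T); put $v_{qi}=u_i$.
Otherwise, by (T), $a_i$ and $a'_i$ are pattern classes whose sinks have tag
$(l\to r,qi)$ and maps $\theta_M$, $\theta_{M'}$. Part (c) applies to $u_i,a_i,a'_i$, since
the weight sum is not larger and $|u_i|<|u|$, and it gives the required terms.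

(b) By Lemma~\ref{lem:excl}, $K$ and $K'$ have the same tag $(l\to r,\varepsilon)$, so (a)
applies to $u,K,K'$, at the same measure. For $x\in\operatorname{Var}(r)$ choose a
position $w_x$ with $l/w_x=x$ and put
$v_x=v_{w_x}\in L(\theta_K(x))\cap L(\theta_{K'}(x))$. The $w_x$ are distinct elements of
$V$. By Lemma~\ref{lem:weight}, $u^{*}=rv$ lies in $L(c)\cap L(c')$ and
\[
W(u^{*},c)\le\omega(K)-1+\bigl(W(u,K)-\omega(K)\bigr)<W(u,K).
\]

(c) Choose nodes $K$ of $e$ and $K'$ of $e'$ that accept $u$, with $W(u,K)=W(u,e)$ and
$W'(u,K')=W'(u,e')$. Each is the pattern sink of its class or a redex node. If $K=A$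
and $K'=A'$, apply (a) at the same measure. One pattern node and one redex node
cannot occur, by Lemma~\ref{lem:excl}. If both are redex nodes, (b) at the same
measure gives $u^{*}\in L(e)\cap L(e')$ with $W(u^{*},e)<W(u,e)$ and
$W'(u^{*},e')<W'(u,e')$, and (c) for $u^{*}$ gives the terms $v_w$.
\end{proof}

\section{Amalgamation}\label{sec:amalgam}

\begin{proposition}\label{prop:amalgam}
Let $\mathcal G,\mathcal G'$ be disjoint groves, $c$ any class of $\mathcal G$, $c'$ the
root of $\mathcal G'$, and $u\in L(c)\cap L(c')$. Then there are a grove $\mathcal H$, a
rooted homomorphism $\varphi\colon\mathcal G\to\mathcal H$ and a homomorphism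
$\varphi'\colon\mathcal G'\to\mathcal H$ with $\varphi(c)=\varphi'(c')$ and
$\mu(\mathcal H)\le\mu(\mathcal G)+\mu(\mathcal G')$.
\end{proposition}

The application needs only the case in which $c$ is the root, and no bound on
$\mu$. Both extras are forced by the induction. To identify a node
$g(e_1,\dots,e_m)$ of $\mathcal G$ with the root sink $g(b_1,\dots,b_m)$ of $\mathcal G'$ we
first amalgamate $e_i$ with $b_i$ for each $i$. The classes $e_i$ may coincide, share
parts or be pattern classes, so they cannot be cut out of $\mathcal G$; the groves
$\mathcal G'|b_i$ are merged one after the other into the whole of $\mathcal G$, at an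
arbitrary class. The output of one recursive call is then the input of the next,
and the bound keeps the inputs small.

\begin{example}
With the rule $a\to b$, let $\mathcal G$ have root $c=\{\underline{h(p_1,p_2)}\}$ with
$p_1=\{\underline b,a\}$, $p_2=\{\underline a\}$, and let $\mathcal G'$ have root
$c'=\{\underline{h(q_1,q_2)}\}$ with $q_1=\{\underline a\}$, $q_2=\{\underline b,a\}$. The
values are $h(b,a)$ and $h(a,b)$, and $u=h(a,a)$ is common. In the first argument the
free node $a$ of $q_1$ is mapped to the redex node $a$ of $p_1$ (Case 1 below). In the
second the free node is on the side of $\mathcal G$: the roles are exchanged, $p_2$ is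
mapped to $q_2$ and replaced by it (Case 2). The result has root
$\{\underline{h(p_1,q_2)}\}$ and value $h(b,b)$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:amalgam}]
Induction on $\bigl(N,\,W(u,c)+W'(u,c')\bigr)$, ordered lexicographically, where
$N=\mu(\mathcal G)+\mu(\mathcal G')$. We first use the instances with smaller first
component to prove a claim.

\emph{Claim. Let $\mathcal K,\mathcal K'$ be disjoint groves with
$\mu(\mathcal K)+\mu(\mathcal K')\le N$, let $P$ be a node of $\mathcal K$, let $P'$ be the sink
of the root of $\mathcal K'$, and let $u\in L(P)\cap L(P')$. Then there are a grove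
$\mathcal H_0$, a rooted homomorphism $\alpha\colon\mathcal K\to\mathcal H_0$ and a
homomorphism $\alpha'\colon\mathcal K'\to\mathcal H_0$ with $\alpha(P)=\alpha'(P')$ and
$\mu(\mathcal H_0)<\mu(\mathcal K)+\mu(\mathcal K')$.}

Let $u=g(u_1,\dots,u_m)$, $P=g(e_1,\dots,e_m)$, $P'=g(b_1,\dots,b_m)$, so
$u_i\in L(e_i)\cap L(b_i)$. By Lemma~\ref{lem:structure}(b),(c) the
$\mathcal B_i=\mathcal K'|b_i$ are pairwise disjoint groves that do not contain $P'$, so
$\sum_i\mu(\mathcal B_i)\le\mu(\mathcal K')-1$. We construct groves
$\mathcal K_0=\mathcal K,\mathcal K_1,\dots,\mathcal K_m$ with rooted homomorphisms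
$\mathcal K_{i-1}\to\mathcal K_i$ and
$\mu(\mathcal K_i)\le\mu(\mathcal K)+\sum_{j\le i}\mu(\mathcal B_j)$. Given
$\mathcal K_{i-1}$, apply the induction hypothesis to $\mathcal K_{i-1}$, the image of $e_i$
in it, a disjoint copy of $\mathcal B_i$ and the term $u_i$. This is allowed because
\[
\mu(\mathcal K_{i-1})+\mu(\mathcal B_i)\le\mu(\mathcal K)+\sum_{j\le i}\mu(\mathcal B_j)
\le\mu(\mathcal K)+\mu(\mathcal K')-1<N ,
\]
and it yields $\mathcal K_i$ with the stated bound and a homomorphism
$\mathcal B_i\to\mathcal K_i$ sending $b_i$ to the image of $e_i$. Composing, we obtain a
rooted $\alpha\colon\mathcal K\to\mathcal K_m$ and $\chi_i\colon\mathcal B_i\to\mathcal K_m$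
with $\chi_i(b_i)=\alpha(e_i)$. Lemma~\ref{lem:graft} with
$\hat M=\alpha(P)=g(\alpha(e_1),\dots,\alpha(e_m))$ gives $\mathcal H_0\supseteq\mathcal K_m$
with the same root and $\alpha'$ with $\alpha'(P')=\alpha(P)$, and
$\mu(\mathcal H_0)\le\mu(\mathcal K_m)+\mu(\mathcal K')-1-\sum_i\mu(\mathcal B_i)
\le\mu(\mathcal K)+\mu(\mathcal K')-1$. The claim is proved.

Choose nodes $M$ of $c$ and $M'$ of $c'$ that accept $u$, with $W(u,M)=W(u,c)$ and
$W'(u,M')=W'(u,c')$. As $c'$ is a free class, $M'$ is its sink or a redex node. In the
second case $M$ is not a pattern node, by Lemma~\ref{lem:excl}. Three cases remain.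

\emph{Case 1: $M'$ is the sink of $c'$.} Apply the claim to $\mathcal G,M$ and
$\mathcal G',M'$. From $\alpha(M)=\alpha'(M')$ we get $\alpha(c)=\alpha'(c')$.

\emph{Case 2: $M'$ is a redex node and $M$ is free.} Then $c$ is a free class and
$\mathcal G|c$ is a grove whose root has sink $M$. Apply the claim to
$\mathcal K=\mathcal G'$, $P=M'$ and $\mathcal K'=\mathcal G|c$, $P'=M$. It gives
$\mathcal H_0$, a rooted $\alpha\colon\mathcal G'\to\mathcal H_0$ and
$\alpha'\colon\mathcal G|c\to\mathcal H_0$ with $\alpha'(c)=\alpha(c')$ and
$\mu(\mathcal H_0)<\mu(\mathcal G')+\mu(\mathcal G|c)$. Since $c'$ is the root of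
$\mathcal G'$, the class $\alpha(c')$ is the root of $\mathcal H_0$, so $\alpha'$ is rooted.
Lemma~\ref{lem:replace} with $\chi=\alpha'$ gives a grove $\mathcal H$, a rooted
$\varphi\colon\mathcal G\to\mathcal H$ and $\psi\colon\mathcal H_0\to\mathcal H$ with
$\varphi(c)=\psi\alpha'(c)=\psi\alpha(c')$ and
$\mu(\mathcal H)\le\mu(\mathcal H_0)+\mu(\mathcal G)-\mu(\mathcal G|c)\le N$. Put
$\varphi'=\psi\alpha$.

\emph{Case 3: $M$ and $M'$ are redex nodes.} Lemma~\ref{lem:common}(b) gives
$u^{*}\in L(c)\cap L(c')$ with smaller weights. The statement does not mention $u$ in
its conclusion, so the induction hypothesis for $\mathcal G,\mathcal G',c,c'$ and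
$u^{*}$ finishes the proof.
\end{proof}

\section{Absorbing a step of a conversion}\label{sec:final}

We first determine how a grove can accept a redex.

\begin{lemma}\label{lem:redex}
Let $\rho\colon l\to r$ be a rule and $l\sigma\in L(n)$ for a node $n$ of a grove.
\begin{enumerate}
\item[(a)] The node $n$ is not a pattern node.
\item[(b)] If $n$ is a redex node, then $r\sigma\in L(\operatorname{cl}(n))$.
\item[(c)] If $n$ is free, there are free classes $d_w$ for all positions $w$ of $l$,
with $d_\varepsilon=\operatorname{cl}(n)$, such that for non-variable $w$ the sink
$F_w$ of $d_w$ has symbol $\operatorname{root}(l/w)$ and arguments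
$d_{w1},d_{w2},\dots$, and $\sigma(x)\in L(d_w)$ whenever $l/w=x$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a non-variable position $w$ of $l$ the term $(l/w)\sigma$ reaches $(\rho,w)$ by the
empty reduction. By Lemma~\ref{lem:excl} with $w=\varepsilon$, if $n$ is tagged then its
tag is $(\rho,\varepsilon)$; this gives (a). For $w\ne\varepsilon$ the same lemma shows
that no redex node accepts $(l/w)\sigma$, so a class that accepts $(l/w)\sigma$ does so
by its sink.

Define classes $d_w$ with $(l/w)\sigma\in L(d_w)$ for the positions $w\neq\varepsilon$ of
$l$, by recursion on the length of $w$. Let $d_i$ be the $i$-th argument of $n$. If $d_w$ is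
defined and $w$ is non-variable, the sink $F_w$ of $d_w$ accepts $(l/w)\sigma$, so it has
symbol $\operatorname{root}(l/w)$; let $d_{wi}$ be its $i$-th argument.

(b) The tag of $n$ is $(\rho,\varepsilon)$. By (T) and induction on the length of $w$, each
$F_w$ has tag $(\rho,w)$ and map $\theta_n$, and $d_w=\theta_n(x)$ if $l/w=x$. So
$\sigma(x)\in L(\theta_n(x))$ for all $x\in\operatorname{Var}(l)$, and (M1) for the stored
match gives $r\sigma\in L(\operatorname{cl}(n))$.

(c) Put $d_\varepsilon=\operatorname{cl}(n)$, so $F_\varepsilon=n$. All $d_w$ are free by
repeated use of Lemma~\ref{lem:structure}(c).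
\end{proof}

\begin{proposition}\label{prop:step}
Let the root of a grove $\mathcal G$ accept $s$ and $t$, and let $t'\to t$ or $t\to t'$.
Then the root of some grove accepts $s$ and $t'$.
\end{proposition}

\begin{proof}
Let the step be at position $p$ with rule $\rho\colon l\to r$ and substitution $\sigma$.
Fix a run of $t$ at the root, with class $d$ and node $F$ at position $p$, so
$t/p\in L(F)$.

\medskip
\emph{Backward step, $t'\to t$.} Here $t/p=r\sigma\in L(d)$ and $t'=t[l\sigma]_p$. As $r$
is linear, (M2) gives a match of $r$ at $d$ with $\sigma(x)\in L(\theta(x))$ for
$x\in\operatorname{Var}(r)$. Perform (G2) with $\mathcal E_x=\mathcal T(\sigma(x))$ for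
$x\in\operatorname{Var}(l)\setminus\operatorname{Var}(r)$. Then
$\sigma(x)\in L(\theta(x))$ for all $x\in\operatorname{Var}(l)$, and by induction on $l/w$
we get $(l/w)\sigma\in L(n_w)$ for all non-variable $w$. So $l\sigma\in L(d)$ in
$\mathcal G^{+}$. The root of $\mathcal G^{+}$ accepts $s$, and it accepts $t'$ by
\eqref{eq:exchange}.

\medskip
\emph{Forward step, $t\to t'$.} Here $t/p=l\sigma\in L(F)$ and $t'=t[r\sigma]_p$. By
Lemma~\ref{lem:redex}, $F$ is not a pattern node, and if $F$ is a redex node then
$r\sigma\in L(d)$ and the root of $\mathcal G$ itself accepts $t'$ by
\eqref{eq:exchange}. Let $F$ be free, and take $d_w$, $F_w$ from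
Lemma~\ref{lem:redex}(c), with $d_\varepsilon=d$ and $F_\varepsilon=F$. We follow the
pattern of Section~\ref{sec:idea}.

\emph{One class for each variable.} Let $x\in\operatorname{Var}(l)$ occur in $l$ at
$w_1,\dots,w_k$. The $\mathcal G|d_{w_j}$ are groves whose roots accept $\sigma(x)$. Let
$\mathcal H^{1}$ be a copy of $\mathcal G|d_{w_1}$. Given a grove $\mathcal H^{j-1}$ whose
root accepts $\sigma(x)$, apply Proposition~\ref{prop:amalgam} to $\mathcal H^{j-1}$, its
root, a disjoint copy of $\mathcal G|d_{w_j}$ and $u=\sigma(x)$. The result
$\mathcal H^{j}$ receives rooted homomorphisms from both groves, since the first is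
rooted and the two roots have the same image. Composing, $\mathcal H_x=\mathcal H^{k}$
has a root accepting $\sigma(x)$ and rooted homomorphisms
$\varphi_{w_j}\colon\mathcal G|d_{w_j}\to\mathcal H_x$ for all $j$. Take the
$\mathcal H_x$ pairwise disjoint.

\emph{The right-hand side as the new sink.} For positions $p'$ of $r$ define groves
$\mathcal N_{p'}$ by recursion on $r/p'$: if $r/p'=x$ let $\mathcal N_{p'}=\mathcal H_x$,
and otherwise let $\mathcal N_{p'}$ result from (G1) applied to
$\operatorname{root}(r/p')$ and $\mathcal N_{p'1},\mathcal N_{p'2},\dots$. Since $r$ is
linear, each $\mathcal H_x$ is used at most once, so the groves entering each (G1) step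
are disjoint. Let $\mathcal N=\mathcal N_\varepsilon$, with root $d^{*}$. The roots of the
$\mathcal N_{p'}$, the free nodes created by these (G1) steps and
$\theta(x)=\operatorname{root}(\mathcal H_x)$ form a match of $r$ at $d^{*}$, and
$r\sigma\in L(d^{*})$ by (M1).

\emph{The left-hand side as a redex node.} Perform (G2) on $\mathcal N$ at $d^{*}$ with
rule $\rho$, this match and $\mathcal E_x=\mathcal H_x$ for
$x\in\operatorname{Var}(l)\setminus\operatorname{Var}(r)$. The result $\mathcal N^{+}$ has
root $d^{*}$ and contains all $\mathcal H_x$. Put $h_\varepsilon=d^{*}$. Then for every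
non-variable position $w$ of $l$ the node $n_w$ belongs to $h_w$ and has symbol
$\operatorname{root}(l/w)$ and arguments $h_{w1},h_{w2},\dots$, and
$h_w=\operatorname{root}(\mathcal H_x)$ if $l/w=x$.

\emph{Grafting the old grove.} We construct, for all positions $w$ of $l$,
homomorphisms $\varphi_w$ from $\mathcal G|d_w$ into successive (G2)-extensions of
$\mathcal N^{+}$, with $\varphi_w(d_w)=h_w$. For variable positions they are given above.
Treat the non-variable positions in order of decreasing length. The root of the
grove $\mathcal G|d_w$ has sink $F_w=g(d_{w1},\dots,d_{wm})$, we have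
$(\mathcal G|d_w)|d_{wi}=\mathcal G|d_{wi}$, and $n_w=g(h_{w1},\dots,h_{wm})$.
Lemma~\ref{lem:graft} with $\mathcal G'=\mathcal G|d_w$, $\hat M=n_w$ and
$\chi_i=\varphi_{wi}$ extends the current grove and gives $\varphi_w$ with
$\varphi_w(F_w)=n_w$, hence $\varphi_w(d_w)=h_w$. The last position is $\varepsilon$. We
end with a grove $\mathcal N^{*}$ with root $d^{*}$, $r\sigma\in L(d^{*})$, and a rooted
homomorphism $\varphi_\varepsilon\colon\mathcal G|d\to\mathcal N^{*}$.

\emph{Replacement.} Lemma~\ref{lem:replace} with $c=d$, $\mathcal H=\mathcal N^{*}$ and
$\chi=\varphi_\varepsilon$ gives $\mathcal G^{*}$, a rooted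
$\varphi\colon\mathcal G\to\mathcal G^{*}$ and $\psi$ with $\varphi(d)=\psi(d^{*})$, so
$r\sigma\in L(\varphi(d))$. The root of $\mathcal G^{*}$ accepts $s$. The image of the fixed
run is a run of $t$ at this root with class $\varphi(d)$ at position $p$, so the root
accepts $t'=t[r\sigma]_p$ by \eqref{eq:exchange}.
\end{proof}

\begin{remark}
For a rule such as $f(x,x)\to d(x,f(x,c))$ of Example~\ref{ex:nondup} the grove
$\mathcal N$ cannot be built. Using $\mathcal H_x$ at both occurrences of $x$ violates the
disjointness in (G1), hence Lemma~\ref{lem:structure}(c), on which the induction on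
$\mu$ in Proposition~\ref{prop:amalgam} rests. Using two copies leaves no single class
$\theta(x)$, so there is no match.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $s=t_0,t_1,\dots,t_n=t$ be a conversion, so $t_{i}\to t_{i+1}$ or
$t_{i+1}\to t_i$ for each $i<n$. The root of $\mathcal T(s)$ accepts $s=t_0$. By
Proposition~\ref{prop:step} and induction on $i$, for each $i$ the root of some grove
accepts $s$ and $t_i$. For $i=n$ let $c$ be this root. By Lemma~\ref{lem:sound}(c),
$s\to^{*}z_c$ and $t\to^{*}z_c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]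
By Proposition~\ref{prop:sno} the system has no latent overlap, and
Theorem~\ref{thm:strong} applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://dspace02.jaist.ac.jp/\allowbreak dspace/\allowbreak
bitstream/\allowbreak 10119/\allowbreak 5033/\allowbreak 1/\allowbreak C2250.pdf}

\end{thebibliography}
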